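\title{The pole order of primitives of exact rational forms on projective space}

\begin{abstract}
Let $f$ be a nonzero homogeneous polynomial in $n+1$ variables over a field of characteristic zero. We prove that an exact rational $(n+1)$-form of degree zero with denominator $f^q$ has a primitive with denominator $f^{q+n-1}$. No assumption is made on the singularities of the hypersurface $f=0$, and $f$ need not be reduced. This proves a conjecture of Dimca. The proof constructs a map from the de Rham cohomology of the complement of the hypersurface to the cohomology of a complex of forms with bounded poles, using a log resolution, a filtered Spencer complex, and the vanishing theorems of Steenbrink and Bott. We also show that the bound is attained for every $n\ge1$, by an irreducible $f$ when $n\ge2$.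
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb K$ be a field of characteristic zero, let $n\ge1$, and let $f\in\mathbb K[x_0,\dots,x_n]$ be a nonzero homogeneous polynomial of degree $N$. The hypersurface $V(f)\subset\mathbb P^n$ may be singular or nonreduced. Give $x_i$ and $dx_i$ degree $1$. For $0\le k\le n+1$ and $q\ge0$, let $F_qT^k$ be the space of rational $k$-forms on $\mathbb K^{n+1}$ that can be written as $\omega/f^q$ with $\omega$ a polynomial $k$-form, homogeneous of degree $qN$. Put $F_qT^k=0$ for $q<0$ and $T^k=\bigcup_qF_qT^k$. Thus $T^k$ consists of the homogeneous forms of degree $0$ with poles only along $f=0$, and $F$ is the filtration by pole order. The exterior derivative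
\[
d\Big(\frac{\omega}{f^q}\Big)=\frac{f\,d\omega-q\,df\wedge\omega}{f^{q+1}}
\]
maps $F_qT^k$ to $F_{q+1}T^{k+1}$.

We ask how this bound can be reversed in top degree: if an exact form has a pole of order $q$, how small a pole can one of its primitives have? It is known, by a result of Dimca, that there is an integer $C\ge0$ such that
\begin{equation}\label{eq:C}
d(T^n)\cap F_qT^{n+1}\subset d\big(F_{q+C-2}T^n\big)\qquad\text{for all }q\ge0 .
\end{equation}
Let $r_f$ be the least such $C$. Since the filtration is increasing, \eqref{eq:C} holds for every $C\ge r_f$. The spaces $F_qT^k$ are finite-dimensional, so a bound on $r_f$ reduces the question of whether a given form in $F_qT^{n+1}$ is exact to a finite linear system. The value $C=1$ says that integration lowers the pole order by one, as it does for $x^{-q}dx$; this is what happens when $V(f)$ is smooth (Example~\ref{ex:smooth}), and $r_f-1$ measures the loss caused by the singularities. Dimca conjectured that $r_f\le n+1$ for every $f$, that is, that the loss is at most the dimension $n$;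 see \cite[Conjecture~27]{Lairez}. We prove the conjecture.

\begin{theorem}\label{thm:A}
For $\mathbb K$, $n$, $f$ as above, $d(T^n)\cap F_qT^{n+1}\subset d(F_{q+n-1}T^n)$ for all $q\ge0$. Hence $r_f\le n+1$.
\end{theorem}

Theorem~\ref{thm:A} follows from the case $k=n$ of a statement about forms of every degree on projective space.

\begin{theorem}\label{thm:B}
Let $X=\mathbb P^n_{\mathbb C}$ and $N\ge1$, let $V$ be the divisor of $f$ (with multiplicities), and let $U=X\setminus V$. Let $1\le k\le n$ and $q\ge1$. If $w\in\Gamma(X,\Omega^k_X(qV))$ is exact on $U$, then $w=d\eta$ with $\eta\in\Gamma(X,\Omega^{k-1}_X((q+k-1)V))$.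
\end{theorem}

Here and below, ``exact on $U$'' means equal to $d$ of an algebraic form regular on $U$. The constant $n+1$ cannot be improved.

\begin{theorem}\label{thm:C}
For every $n\ge1$ and every field $\mathbb K$ of characteristic zero there is an $f$ with $r_f=n+1$. For $n\ge2$ it can be taken irreducible over $\overline{\mathbb K}$.
\end{theorem}

Section~\ref{sec:examples} treats the first cases by hand, and Section~\ref{sec:reduction} translates \eqref{eq:C} into a statement on $\mathbb P^n_{\mathbb C}$. Section~\ref{sec:snc} proves Theorem~\ref{thm:B} when the support of $V$ has simple normal crossings; this case shows where the number $q+k-1$ comes from and what is missing in general. Sections~\ref{sec:spencer}--\ref{sec:proofB} supply the missing map and finish the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}. Section~\ref{sec:sharp}, which uses only Sections~\ref{sec:examples} and~\ref{sec:reduction} and the statement of Theorem~\ref{thm:A}, proves Theorem~\ref{thm:C}.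

\section{First cases}\label{sec:examples}

Let $\mathcal E=\sum_ix_i\,\partial/\partial x_i$ be the Euler field and $\iota_{\mathcal E}$ the contraction with it. The Lie derivative $L_{\mathcal E}=d\iota_{\mathcal E}+\iota_{\mathcal E}d$ multiplies a homogeneous rational form of degree $s$ by $s$. In particular
\begin{equation}\label{eq:cartan}
d\iota_{\mathcal E}=-\iota_{\mathcal E}d\quad\text{on }T^\bullet .
\end{equation}
If $\omega$ is an $(n+1)$-form, contracting $df\wedge\omega=0$ gives $df\wedge\iota_{\mathcal E}\omega=Nf\omega$.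

\begin{example}[$r_f\ge1$ when $N\ge1$]\label{ex:lower}
Choose $i$ with $\partial f/\partial x_i\ne0$, a linear form $\ell$ not dividing $f$, and $q\ge2$ with $M=(q-1)N-n\ge0$. Let $\theta$ be $\ell^M$ times the product of the $dx_j$, $j\ne i$. Then $df\wedge\theta=\pm\ell^M(\partial f/\partial x_i)\,dx_0\wedge\dots\wedge dx_n$ is not divisible by $f$. So $d(\theta/f^{q-1})$ lies in $F_qT^{n+1}$ but not in $F_{q-1}T^{n+1}\supset d(F_{q-2}T^n)$, and $C=0$ fails.
\end{example}

\begin{example}[the smooth case: $r_f=1$]\label{ex:smooth}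
Suppose that $N\ge1$ and that the partial derivatives of $f$ have no common zero in $\overline{\mathbb K}^{\,n+1}\setminus\{0\}$. Then a polynomial $n$-form killed by $df\wedge$ has the form $df\wedge\gamma$: for $N\ge2$ the partial derivatives form a regular sequence and $df\wedge$ is their Koszul differential, and for $N=1$ the form $df$ is a nonzero constant.

Let $\hat\omega=d(\theta/f^m)\in F_qT^{n+1}$ with $m\ge q\ge1$. We show that $m$ can be lowered by one. The numerator $f\,d\theta-m\,df\wedge\theta$ is divisible by $f^{m+1-q}$, so $df\wedge\theta=f\omega=\frac1N\,df\wedge\iota_{\mathcal E}\omega$ for a polynomial form $\omega$ of degree $mN$. Hence $\theta=\frac1N\iota_{\mathcal E}\omega+df\wedge\gamma$ with $\gamma$ of degree $(m-1)N$. The form $\iota_{\mathcal E}(\omega/f^m)$ is closed by \eqref{eq:cartan}. For $m\ge2$, the form $df\wedge\gamma/f^m$ differs from $d\gamma/((m-1)f^{m-1})\in F_{m-1}T^n$ by a multiple of $d(\gamma/f^{m-1})$. For $m=1$, $\gamma$ has degree $0$, so it is zero or a constant function, $df\wedge\gamma/f$ is closed,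 and $\hat\omega=0$. In both cases $\hat\omega\in d(F_{m-1}T^n)$. Repeating, $\hat\omega\in d(F_{q-1}T^n)$. As $F_0T^{n+1}=0$, the value $C=1$ is admissible.
\end{example}

This argument rests on the exactness of the Koszul complex of $df$, and it breaks down as soon as $V(f)$ has a singular point. The simplest singular hypersurfaces already lose one order.

\begin{example}[monomials: $r_f\le2$, with equality for $x_0^2x_1$]\label{ex:monomial}
Let $f=x_0^{a_0}\cdots x_n^{a_n}$. The spaces $T^k$ are spanned by forms $x^\mu\frac{dx_{i_1}}{x_{i_1}}\wedge\dots\wedge\frac{dx_{i_k}}{x_{i_k}}$ with $\mu\in\mathbb Z^{n+1}$, $\sum\mu_i=0$; on such a form $d$ is the product with $\sum_i\mu_i\,dx_i/x_i$, so it preserves $\mu$ and vanishes for $\mu=0$. A form in $F_qT^{n+1}$ is a combination of forms $\omega_\mu=x^\mu\frac{dx_0}{x_0}\wedge\dots\wedge\frac{dx_n}{x_n}$ with $\mu_j+qa_j\ge1$ for all $j$. If it is exact, $\omega_0$ does not occur. If $\mu_i\ne0$, then $\omega_\mu$ has the primitive $\pm\mu_i^{-1}x^\mu\bigwedge_{j\ne i}\frac{dx_j}{x_j}\in F_qT^n$.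 So $C=2$ is admissible.

For $n=1$ and $f=x_0^2x_1$, the nonzero form
\[
\frac{x_1\,dx_0\wedge dx_1}{f}=\frac{dx_0\wedge dx_1}{x_0^2}=d\Big(-\frac{dx_1}{x_0}\Big),\qquad \frac{dx_1}{x_0}=\frac{x_0x_1\,dx_1}{f},
\]
lies in $d(T^1)\cap F_1T^2$, while $F_0T^1=0$. So $C=1$ fails for $q=1$, and $r_f=2=n+1$.
\end{example}

\section{Reduction to complex projective space}\label{sec:reduction}

\begin{lemma}\label{lem:field}
Let $\mathbb K_0\subset L$ be fields of characteristic zero and let $f$ have coefficients in $\mathbb K_0$. For each $q$ and $C$, the inclusion in \eqref{eq:C} holds over $\mathbb K_0$ if and only if it holds over $L$.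
\end{lemma}

\begin{proof}
The spaces $T^k$, $F_qT^k$ and the map $d$ over $L$ arise from those over $\mathbb K_0$ by applying $\otimes_{\mathbb K_0}L$. This functor on vector spaces commutes with images and intersections, and $A\subset B$ if and only if $A\otimes L\subset B\otimes L$.
\end{proof}

The coefficients of $f$ generate a finitely generated field $\mathbb K_0\subset\mathbb K$, which embeds in $\mathbb C$. Applying Lemma~\ref{lem:field} to $\mathbb K_0\subset\mathbb K$ and to $\mathbb K_0\subset\mathbb C$, we may assume $\mathbb K=\mathbb C$. A nonzero polynomial $(n+1)$-form has degree at least $n+1$, so $T^{n+1}=0$ if $N=0$, and $F_0T^{n+1}=0$ always. \emph{From now on $\mathbb K=\mathbb C$, $N\ge1$ and $q\ge1$}, and $X$, $V$, $U$ are as in Theorem~\ref{thm:B}. The variety $U$ is affine, and $\mathcal O_X(V)\cong\mathcal O_X(N)$.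

Pull back forms along $\mathbb A^{n+1}\setminus\{0\}\to X$; this commutes with $d$. The exterior powers of the Euler sequence are exact sequences $0\to\Omega^k_X\to\bigwedge^k\big(\mathcal O_X(-1)^{n+1}\big)\to\Omega_X^{k-1}\to0$ in which the second map is $\iota_{\mathcal E}$. Twisting by $mV$ and taking global sections identifies
\[
\Gamma(X,\Omega_X^k(mV))=\{\tau\in F_mT^k:\ \iota_{\mathcal E}\tau=0\},\qquad
\Gamma(U,\Omega_U^k)=\{\tau\in T^k:\ \iota_{\mathcal E}\tau=0\}.
\]

\begin{lemma}\label{lem:dictionary}
Let $q,m\ge1$. Contraction $\iota_{\mathcal E}$ is a bijection $F_qT^{n+1}\to\Gamma(X,\Omega_X^n(qV))$. For $\hat\omega\in F_qT^{n+1}$ and $w=\iota_{\mathcal E}\hat\omega$,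
\[
\hat\omega\in d(F_mT^n)\iff w\in d\,\Gamma(X,\Omega_X^{n-1}(mV)).
\]
Consequently $\hat\omega\in d(T^n)$ if and only if $w$ is exact on $U$.
\end{lemma}

\begin{proof}
Since $\iota_{\mathcal E}^2=0$, contraction maps $F_mT^{k+1}$ to $\Gamma(X,\Omega^k_X(mV))$. This map is onto for $m\ge1$: if $\theta$ is polynomial of degree $mN$ and $\iota_{\mathcal E}\theta=0$, then $mN\theta=L_{\mathcal E}\theta=\iota_{\mathcal E}d\theta$, so $\theta/f^m=\iota_{\mathcal E}\big(d\theta/(mNf^m)\big)$. On $(n+1)$-forms contraction is injective, because $\iota_{\mathcal E}(dx_0\wedge\dots\wedge dx_n)\ne0$.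

If $\hat\omega=d\xi$ with $\xi\in F_mT^n$, then $w=-d(\iota_{\mathcal E}\xi)$ by \eqref{eq:cartan}. Conversely, let $w=d\eta$ with $\eta\in\Gamma(X,\Omega_X^{n-1}(mV))$ and write $\eta=\iota_{\mathcal E}\xi$ with $\xi\in F_mT^n$. Then $\iota_{\mathcal E}(\hat\omega+d\xi)=d\eta-d\iota_{\mathcal E}\xi=0$, so $\hat\omega=-d\xi$. The last assertion follows by taking the union over $m$.
\end{proof}

With $m=q+n-1\ge1$, Lemma~\ref{lem:dictionary} shows that Theorem~\ref{thm:A} follows from the case $k=n$ of Theorem~\ref{thm:B}.

\section{Two complexes, and the normal crossing case}\label{sec:snc}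

\subsection{Conventions on hypercohomology}
All sheaves are sheaves of $\mathbb C$-vector spaces in the Zariski topology, and all complexes are bounded below. We write $\mathbb H^k$ for hypercohomology and use the following standard facts.
\begin{itemize}
\item[(H1)] A quasi-isomorphism (a morphism inducing isomorphisms on cohomology sheaves $\mathcal H^i$) induces isomorphisms on $\mathbb H^k$.
\item[(H2)] There is a natural map $H^k(\Gamma(X,\mathcal C^\bullet))\to\mathbb H^k(X,\mathcal C^\bullet)$, which gives each global cocycle a class, compatibly with morphisms of complexes. It is bijective if $H^i(X,\mathcal C^a)=0$ for all $a$ and all $i>0$, for instance if the terms are flasque.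
\item[(H3)] A morphism of double complexes with finitely many columns (or rows) that is a quasi-isomorphism on each column (or row) induces a quasi-isomorphism of total complexes.
\end{itemize}
We also use the following extension property.
\begin{itemize}
\item[(Ext)] A rational section of a locally free sheaf on a normal variety that is regular outside a closed subset of codimension at least $2$ is regular.
\end{itemize}

\subsection{The pole complex}
Fix $q\ge1$, let $j:U\hookrightarrow X$ be the inclusion, and put
\[
\mathcal P^b=\Omega_X^b((q+b)V)\subset j_*\Omega^b_U,\qquad 0\le b\le n .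
\]
Differentiation raises the exponent of a local equation of $V$ in a denominator by at most one, so $\mathcal P^\bullet$ is a complex under $d$. Bott's vanishing theorem states that $H^i(\mathbb P^n,\Omega^b(m))=0$ for $i>0$ and $m>0$. As $(q+b)N>0$, (H2) gives
\begin{equation}\label{eq:bott}
\mathbb H^k(X,\mathcal P^\bullet)=H^k(\Gamma(X,\mathcal P^\bullet)).
\end{equation}
A form $w$ as in Theorem~\ref{thm:B} is a global cocycle of $\mathcal P^\bullet$, and by \eqref{eq:bott} the theorem says exactly that its class in $\mathbb H^k(X,\mathcal P^\bullet)$ vanishes.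

If $\mathcal P^\bullet\subset j_*\Omega_U^\bullet$ were a quasi-isomorphism for all $q$, this would be immediate. It is not when $V$ is singular. The quotient of the complex for $q+1$ by the complex for $q$ has the differential $\alpha/f^m\mapsto-m\,df\wedge\alpha/f^{m+1}$, where $f$ now denotes a local equation of $V$, and in local coordinates $y_1,\dots,y_n$ its cohomology in degree $n$ is $\mathcal O_X/(f,\partial f/\partial y_1,\dots,\partial f/\partial y_n)$, which is nonzero at every singular point of $V$. We need a second complex, one that does compute the cohomology of $U$ and still has bounded poles.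

\subsection{The logarithmic complex}
A reduced divisor $E$ on a smooth $n$-dimensional variety $Y$ has \emph{simple normal crossings} (SNC) if every point has a neighborhood with functions $z_1,\dots,z_n$ such that the $dz_i$ form a basis of $\Omega^1_Y$, $E=\{z_1\cdots z_r=0\}$, and each $\{z_i=0\}$, $i\le r$, is the trace of one component of $E$. The sheaf $\Omega^a_Y(\log E)$ is locally free, with basis the $a$-fold products of $dz_1/z_1,\dots,dz_r/z_r,dz_{r+1},\dots,dz_n$.

By Hironaka's theorem there is a smooth variety $Y$ and a projective morphism $\pi:Y\to X$, an isomorphism over $U$, such that $E=\pi^{-1}(V)_{\mathrm{red}}$ is an SNC divisor. Let $D=\pi^*V$, a divisor with support $E$, and let $j':U\hookrightarrow Y$ be the inclusion.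

\begin{lemma}\label{lem:log}
Let $G\ge0$ be a divisor supported on $E$. Then $\Omega_Y^\bullet(\log E)(G)$ is a subcomplex of $j'_*\Omega_U^\bullet$, and the inclusion is a quasi-isomorphism. A global cocycle of $\Omega_Y^\bullet(\log E)(G)$ that is exact on $U$ has zero class in $\mathbb H^\bullet(Y,\Omega_Y^\bullet(\log E)(G))$.
\end{lemma}

\begin{proof}
If $z^\mu=z_1^{\mu_1}\cdots z_r^{\mu_r}$ is a local equation of $G$, then $d(z^{-\mu}\alpha)=z^{-\mu}\big(d\alpha-\sum_i\mu_i\frac{dz_i}{z_i}\wedge\alpha\big)$, which proves the first claim.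

Let $E_1$ be a component of $E$ and let $\mathcal Q^\bullet$ be the quotient of $\Omega_Y^\bullet(\log E)(G+E_1)$ by $\Omega_Y^\bullet(\log E)(G)$. We claim that $\mathcal Q^\bullet$ is acyclic. It vanishes off $E_1$. Near a point of $E_1=\{z_1=0\}$, let $v=z_1\,\partial/\partial z_1$, let $z^\mu$ now be a local equation of $G+E_1$, and put $m=\mu_1\ge1$. The contraction $\iota_v$ sends $dz_1/z_1$ to $1$ and the other basis $1$-forms to $0$. So it preserves both complexes, and $L_v=d\iota_v+\iota_vd$ kills every basis form $\beta$ of $\Omega_Y^a(\log E)$. For a function $c$,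
\[
L_v(c\,z^{-\mu}\beta)=\big(v(c)-mc\big)z^{-\mu}\beta,\qquad v(c)\in z_1\mathcal O_Y .
\]
Thus $d\iota_v+\iota_vd$ acts on $\mathcal Q^\bullet$ as multiplication by $-m\ne0$, and $\mathcal Q^\bullet$ is acyclic.

Adding components one at a time, $\Omega_Y^\bullet(\log E)(G)\subset\Omega_Y^\bullet(\log E)(G+iE)$ is a quasi-isomorphism for all $i\ge0$. The union of these complexes is $j'_*\Omega_U^\bullet$, and cohomology of stalks commutes with increasing unions. Finally, $j'$ is an affine morphism (it is the complement of a divisor) and $U$ is affine, so $H^i(Y,j'_*\Omega_U^a)=H^i(U,\Omega_U^a)=0$ for $i>0$. By (H2) a form that is exact on $U$ has zero class in $\mathbb H^\bullet(Y,j'_*\Omega_U^\bullet)$, and (H1) finishes the proof.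
\end{proof}

The hypothesis $G\ge0$ is what makes $m\ne0$: at a point $E$ of a curve, the quotient of $\Omega^\bullet(\log E)$ by $\Omega^\bullet(\log E)(-E)$ is $\mathbb C\to\mathbb C$ with zero differential. We apply the lemma to
\[
\mathcal A^a=\Omega_Y^a(\log E)(qD-E).
\]
This twist is effective because $q\ge1$; it has the shape (pullback)$\,-E$ that Steenbrink's theorem will require; and it is just large enough to contain our forms.

\begin{lemma}\label{lem:closed}
If $w\in\Gamma(X,\Omega_X^k(qV))$ is closed, then $\pi^*w\in\Gamma(Y,\mathcal A^k)$.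
\end{lemma}

\begin{proof}
Locally on $X$, $w$ is a regular form divided by $f^q$, so $\pi^*w$ is a section of $\Omega_Y^k(qD)$. For $k=n$ this sheaf equals $\mathcal A^n$. In general, by (Ext) it suffices to work near a point lying on only one component $\{z_1=0\}$ of $E$. Let $m\ge1$ be its multiplicity in $qD$ and write $\pi^*w=z_1^{-m}(\alpha+dz_1\wedge\beta)$ with $\alpha,\beta$ regular and free of $dz_1$. The equation $dw=0$ reads $m\,dz_1\wedge\alpha=z_1(d\alpha-dz_1\wedge d\beta)$, so $\alpha=z_1\alpha'$ with $\alpha'$ regular, and $\pi^*w=z_1^{-(m-1)}\big(\alpha'+\frac{dz_1}{z_1}\wedge\beta\big)$.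
\end{proof}

We write $w$ for $\pi^*w$ from now on.

\subsection{The normal crossing case}\label{ss:snccase}
Suppose that $V_{\mathrm{red}}$ is itself SNC, which is always so for $n=1$. Take $Y=X$. Since $\Omega^b_X(\log E)\subset\Omega_X^b(E)$, we have
\[
\mathcal A^b\subset\Omega_X^b(qV)\subset\mathcal P^b .
\]
Let $w$ be as in Theorem~\ref{thm:B}. By Lemmas~\ref{lem:closed} and~\ref{lem:log} its class in $\mathbb H^k(X,\mathcal A^\bullet)$ is zero; so is its image in $\mathbb H^k(X,\mathcal P^\bullet)$; and \eqref{eq:bott} gives the theorem.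

The two complexes play complementary roles: $\mathcal A^\bullet$ has the right hypercohomology, and $\mathcal P^\bullet$ has terms without higher cohomology. The argument also explains the exponents. To apply Bott's theorem we enclose $\mathcal A^\bullet$ in a complex with terms $\Omega^b_X(m_bV)$. We start from $m_0=q$ and must allow one more pole at each step, so $m_b=q+b$, and a primitive of a $k$-form is found in $\mathcal P^{k-1}$.

In general (Ext) still gives an inclusion $\pi_*\mathcal A^\bullet\subset\mathcal P^\bullet$, but the class of $w$ is known to vanish in $\mathbb H^k(Y,\mathcal A^\bullet)=\mathbb H^k(X,R\pi_*\mathcal A^\bullet)$, not in $\mathbb H^k(X,\pi_*\mathcal A^\bullet)$. We need a map out of $R\pi_*\mathcal A^\bullet$. There is one situation in which such maps are easy to build. If a complex $\mathcal M$ on $X$ has $\mathcal H^i(\mathcal M)=0$ for $i>n$, then its truncation $\tau_{\le n}\mathcal M$ is quasi-isomorphic to $\mathcal M$ and maps onto $\mathcal H^n(\mathcal M)$. A map from $\mathcal M$ to a single sheaf $\mathcal P^b$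 is then given by a map of sheaves $\mathcal H^n(\mathcal M)\to\mathcal P^b$, which can be defined on $U$ and whose poles can be bounded outside codimension $2$, where $\pi$ is an isomorphism. The target $\mathcal P^\bullet$ has $n+1$ terms, so we replace $\mathcal A^\bullet$ by a double complex with $n+1$ columns, the $b$-th column being designed to map to $\mathcal P^b$.

\section{The Spencer double complex}\label{sec:spencer}

\subsection{Differential operators}
Let $\Theta_X$ be the tangent sheaf, $\mathcal D_X$ the sheaf of differential operators, and $\mathcal D_{\le m}$ the subsheaf of operators of order at most $m$ (zero for $m<0$). Let $y_1,\dots,y_n$ be the coordinates on a standard affine chart of $X$, $\partial_j=\partial/\partial y_j$ and $dy=dy_1\wedge\dots\wedge dy_n$. The monomials $\partial^\beta$, $|\beta|\le m$, form a basis of $\mathcal D_{\le m}$ as a left $\mathcal O_X$-module, $\mathcal D_{\le m}/\mathcal D_{\le m-1}=\mathrm{Sym}^m\Theta_X$, and $\xi g=g\xi+\xi(g)$ for a vector field $\xi$ and a function $g$. For $J=(j_1<\dots<j_i)$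 put $\partial_J=\partial_{j_1}\wedge\dots\wedge\partial_{j_i}$ and $dy_J=dy_{j_1}\wedge\dots\wedge dy_{j_i}$.

Top forms carry a right action of $\mathcal D_X$, the algebraic form of integration by parts: $(\phi\,dy)\cdot P=P^t(\phi)\,dy$, where $\big(\sum g_\beta\partial^\beta\big)^t=\sum(-\partial)^\beta g_\beta$ is the formal transpose, an anti-automorphism. Functions act by multiplication and a vector field $\xi$ acts by $-L_\xi$, since $L_{g\partial_j}(\phi\,dy)=\partial_j(g\phi)\,dy$. So the action does not depend on the chart.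

\subsection{The construction on a curve}\label{ss:curve}
Let $n=1$, $Y=X$, with coordinate $y$ and $\partial=\partial/\partial y$. Consider
\[
\mathcal A^0\xrightarrow{\ d_1\ }\mathcal A^1\otimes\mathcal D_{\le1}\xleftarrow{\ d_2\ }\mathcal A^1\otimes\Theta_X,\qquad d_1\alpha=d\alpha\otimes1+\alpha\,dy\otimes\partial,
\]
with $d_2$ induced by $\Theta_X\subset\mathcal D_{\le1}$, and form the two-term complex $\mathcal A^0\oplus(\mathcal A^1\otimes\Theta_X)\to\mathcal A^1\otimes\mathcal D_{\le1}$ with differential $d_1-d_2$. It maps to $\mathcal A^\bullet$ by projecting to $\mathcal A^0$ and by $\phi_0\,dy\otimes1+\phi_1\,dy\otimes\partial\mapsto\phi_0\,dy$; the kernel is $\mathcal A^1\otimes\Theta_X\to\mathcal A^1\otimes\Theta_X$, which is acyclic. It maps to $\mathcal P^\bullet$ by killing $\mathcal A^0$ and by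
\[
\rho_0(\phi\,dy\otimes\partial)=\phi,\qquad\rho_1(\phi_0\,dy\otimes1+\phi_1\,dy\otimes\partial)=(\phi_0-\partial\phi_1)\,dy ,
\]
for $\rho_1d_1=0$ and $-\rho_1d_2=d\rho_0$. As $\mathcal A^1=\Omega_X^1(qV)$, the map $\rho_0$ has values in $\mathcal O_X(qV)$ and $\rho_1$ in $\Omega^1_X((q+1)V)$. The first map discards the operator and the second integrates it by parts; both send $w\otimes1$ to $w$. The gain is that the second map involves only top-degree forms. We now do this in dimension $n$.

\subsection{The filtered Spencer complex}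
For $0\le b\le n$ let $\mathcal S_b=\mathcal D_X\otimes_{\mathcal O_X}\bigwedge^{n-b}\Theta_X$, the tensor product being taken over the right $\mathcal O_X$-structure of $\mathcal D_X$, and let $\mathcal S_b^{\le m}=\mathcal D_{\le m}\otimes\bigwedge^{n-b}\Theta_X$. Left multiplication makes $\mathcal S_b$ a left $\mathcal D_X$-module and $\mathcal S_b^{\le m}$ a locally free $\mathcal O_X$-module with basis $\partial^\beta\otimes\partial_J$, $|\beta|\le m$, $|J|=n-b$. Define $\delta:\mathcal S_b^{\le m}\to\mathcal S_{b+1}^{\le m+1}$ by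
\begin{multline*}
\delta(P\otimes\xi_1\wedge\dots\wedge\xi_i)=\sum_l(-1)^{l-1}P\xi_l\otimes\xi_1\wedge\cdots\widehat{\xi_l}\cdots\wedge\xi_i\\
+\sum_{l<r}(-1)^{l+r}P\otimes[\xi_l,\xi_r]\wedge\xi_1\wedge\cdots\widehat{\xi_l}\cdots\widehat{\xi_r}\cdots\wedge\xi_i .
\end{multline*}

\begin{lemma}\label{lem:spencer}
The map $\delta$ is well defined and left $\mathcal D_X$-linear, $\delta^2=0$, and
\begin{equation}\label{eq:deltacoord}
\delta(P\otimes\partial_J)=\sum_l(-1)^{l-1}P\partial_{j_l}\otimes\partial_{J\setminus j_l}.
\end{equation}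
For every $a\ge0$ the following complex, whose last map is $P\mapsto P(1)$, is exact:
\begin{equation}\label{eq:spencer}
0\to\mathcal S_0^{\le a-n}\xrightarrow{\delta}\mathcal S_1^{\le a-n+1}\xrightarrow{\delta}\cdots\xrightarrow{\delta}\mathcal S_n^{\le a}=\mathcal D_{\le a}\to\mathcal O_X\to0 .
\end{equation}
\end{lemma}

\begin{proof}
The right side of the definition is $\mathbb C$-multilinear in the $\xi$'s. It is alternating: if $\xi_p=\xi_{p+1}$, the terms $l=p$ and $l=p+1$ of the first sum cancel, the pairs containing exactly one of $p$, $p+1$ cancel two by two in the second sum, and all other terms vanish.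

Next replace $\xi_l$ by $g\xi_l$ and compare with the value on $Pg\otimes\xi_1\wedge\dots\wedge\xi_i$. Write $\xi^{(r)}$ for the product of the $\xi$'s with $\xi_r$ omitted. Since $P\xi_rg=Pg\xi_r+P\,\xi_r(g)$, the first sum acquires the extra terms $\sum_{r\ne l}(-1)^{r-1}P\,\xi_r(g)\otimes\xi^{(r)}$. In the second sum, for $r>l$ we have $[g\xi_l,\xi_r]=g[\xi_l,\xi_r]-\xi_r(g)\xi_l$, and moving $\xi_l$ back to its place costs $(-1)^{l-1}$; for $r<l$ we have $[\xi_r,g\xi_l]=g[\xi_r,\xi_l]+\xi_r(g)\xi_l$, and the move costs $(-1)^{l-2}$. In both cases the extra term is $(-1)^rP\,\xi_r(g)\otimes\xi^{(r)}$. The extra terms cancel, so $\delta$ is well defined. It is left $\mathcal D_X$-linear because only right multiplications on $P$ occur. The $\partial_j$ commute, which gives \eqref{eq:deltacoord}; this is the Koszul differential of the commuting right multiplications by the $\partial_j$, so $\delta^2=0$.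

The sequence \eqref{eq:spencer} is a complex because $(P\xi)(1)=0$. For $a=0$ it is $\mathcal O_X=\mathcal O_X$. For $a\ge1$, the quotient of \eqref{eq:spencer} by the same complex for $a-1$ has terms $\mathrm{Sym}^{a-i}\Theta_X\otimes\bigwedge^i\Theta_X$, $0\le i\le\min(a,n)$, and by \eqref{eq:deltacoord} it is the part of total degree $a$ of the Koszul complex of $\partial_1,\dots,\partial_n$ in the polynomial ring $\mathrm{Sym}\,\Theta_X$. That Koszul complex resolves $\mathcal O_X$, which sits in degree $0$, so its part of degree $a\ge1$ is exact. Induction on $a$ finishes the proof.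
\end{proof}

\subsection{The double complex}
For $0\le a,b\le n$ set
\[
\mathcal K^{a,b}=\mathcal A^a\otimes_{\pi^{-1}\mathcal O_X}\pi^{-1}\mathcal S_b^{\le a+b-n},
\]
\[
d_1(\alpha\otimes s)=d\alpha\otimes s+\sum_jdy_j\wedge\alpha\otimes\partial_js,\qquad d_2(\alpha\otimes s)=\alpha\otimes\delta s,
\]
where $dy_j$ stands for $\pi^*dy_j$. The order bound $a+b-n$ is dictated by the requirements that $\mathcal K^{0,n}=\mathcal A^0$ and that $d_1:\mathcal K^{a,b}\to\mathcal K^{a+1,b}$ and $d_2:\mathcal K^{a,b}\to\mathcal K^{a,b+1}$ each raise the order by one. For $n=1$ and $Y=X$ we recover Section~\ref{ss:curve}.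

The map $d_2$ is well defined because $\delta$ is left $\mathcal O_X$-linear. The map $d_1$ is well defined because, for a function $g$ on $X$, both $d_1(g\alpha\otimes s)$ and $d_1(\alpha\otimes gs)$ equal $g\,d_1(\alpha\otimes s)+dg\wedge\alpha\otimes s$; the second uses $\partial_jg=g\partial_j+\partial_j(g)$. It does not depend on the chart, because $\sum_jdy_j\otimes\partial_j$ is the canonical section of $\Omega^1_X\otimes\Theta_X$ and $(\theta,\xi)\mapsto\theta\wedge\alpha\otimes\xi s$ is $\mathcal O_X$-bilinear. Further,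
\[
d_1^2(\alpha\otimes s)=\sum_j\big(dy_j\wedge d\alpha+d(dy_j\wedge\alpha)\big)\otimes\partial_js+\sum_{j,k}dy_k\wedge dy_j\wedge\alpha\otimes\partial_k\partial_js=0,
\]
and $d_1d_2=d_2d_1$ because $\delta$ commutes with left multiplication by $\partial_j$. Let $\mathrm{Tot}\,\mathcal K$ be the total complex, with $\mathcal K^{a,b}$ in degree $a+b$ and differential $d_1+(-1)^ad_2$ on $\mathcal K^{a,b}$.

\begin{lemma}\label{lem:eps}
Place $\mathcal A^a$ in degree $a+n$, with differential $d$. The map $\varepsilon:\mathrm{Tot}\,\mathcal K\to\mathcal A^\bullet$ given by $\alpha\otimes P\mapsto P(1)\alpha$ on $\mathcal K^{a,n}$ and by $0$ on $\mathcal K^{a,b}$, $b<n$, is a quasi-isomorphism.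
\end{lemma}

\begin{proof}
We have $\varepsilon d_2=0$ because \eqref{eq:spencer} is a complex, and
\[
\varepsilon d_1(\alpha\otimes P)=P(1)\,d\alpha+\sum_j\partial_j(P(1))\,dy_j\wedge\alpha=d\big(P(1)\alpha\big).
\]
So $\varepsilon$ is a morphism of complexes. The sequence \eqref{eq:spencer} is a bounded exact complex of locally free $\mathcal O_X$-modules of finite rank with $\mathcal O_X$-linear maps. It is therefore locally split, and it stays exact after applying $\mathcal A^a\otimes_{\pi^{-1}\mathcal O_X}\pi^{-1}(-)$. Thus each row $(\mathcal K^{a,\bullet},d_2)$ is a resolution of $\mathcal A^a$ via $\varepsilon$, and (H3) applies.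
\end{proof}

\section{From the double complex to the pole complex}\label{sec:push}

\subsection{Direct images of the columns}
Let $\mathcal C_b=(\mathcal K^{\bullet,b},d_1)$ be the $b$-th column. Its differential is not $\mathcal O_Y$-linear, so we compute its direct image with the Godement resolution $\mathcal F\to\mathcal G^0(\mathcal F)\to\mathcal G^1(\mathcal F)\to\cdots$, a resolution by flasque sheaves that is functorial for $\mathbb C$-linear maps of sheaves. Let $\widetilde{\mathcal M}_b$ be the complex on $Y$ with terms $\widetilde{\mathcal M}_b^i=\bigoplus_{a+c=i}\mathcal G^c(\mathcal K^{a,b})$ and differential $d_M=\mathcal G^c(d_1)+(-1)^ad_{\mathcal G}$, and let $\mathcal M_b=\pi_*\widetilde{\mathcal M}_b$, a complex of flasque sheaves on $X$. The map $d_2$ induces morphisms of complexes $\delta:\mathcal M_b\to\mathcal M_{b+1}$ with $\delta^2=0$. Give $\mathrm{Tot}\,\mathcal M$, and likewise $\mathrm{Tot}\,\widetilde{\mathcal M}$, the differential $d_M+(-1)^i\delta$ on $\mathcal M_b^i$, placed in degree $i+b$. The inclusions $\mathcal K^{a,b}\subset\mathcal G^0(\mathcal K^{a,b})$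 give quasi-isomorphisms $\mathcal C_b\to\widetilde{\mathcal M}_b$ and hence, by (H3), $\mathrm{Tot}\,\mathcal K\to\mathrm{Tot}\,\widetilde{\mathcal M}$. By (H1) and (H2),
\begin{equation}\label{eq:leray}
\mathbb H^k(Y,\mathrm{Tot}\,\mathcal K)=H^k(\Gamma(Y,\mathrm{Tot}\,\widetilde{\mathcal M}))=H^k(\Gamma(X,\mathrm{Tot}\,\mathcal M))=\mathbb H^k(X,\mathrm{Tot}\,\mathcal M).
\end{equation}

The geometric input is the following theorem of Steenbrink \cite[Theorem~2]{Steenbrink}. \emph{Let $\dim X=n$, let $\Sigma\subset X$ be closed and nowhere dense with $X\setminus\Sigma$ smooth, and let $\pi:Y\to X$ be a resolution that is an isomorphism over $X\setminus\Sigma$, with $E=\pi^{-1}(\Sigma)_{\mathrm{red}}$ an SNC divisor. Then}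
\[
R^c\pi_*\big(\Omega_Y^a(\log E)(-E)\big)=0\qquad\text{\emph{for }}a+c>n .
\]
The theorem is analytic. For projective $\pi$ and coherent $\mathcal F$, the analytification of the coherent sheaf $R^c\pi_*\mathcal F$ is $R^c\pi^{\mathrm{an}}_*\mathcal F^{\mathrm{an}}$, and analytification is faithful, so the statement holds for the Zariski sheaves as well.

\begin{lemma}\label{lem:vanishing}
$\mathcal H^i(\mathcal M_b)=0$ for $i>n$.
\end{lemma}

\begin{proof}
Each term of the column is a coherent $\mathcal O_Y$-module,
\[
\mathcal K^{a,b}=\Omega_Y^a(\log E)(-E)\otimes_{\mathcal O_Y}\pi^*\big(\mathcal O_X(qV)\otimes\mathcal S_b^{\le a+b-n}\big),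
\]
and the sheaf being pulled back is locally free of finite rank. The projection formula and Steenbrink's theorem with $\Sigma=V_{\mathrm{red}}$ give $R^c\pi_*\mathcal K^{a,b}=0$ for $a+c>n$. The double complex $\pi_*\mathcal G^c(\mathcal K^{a,b})$, $0\le a\le n$, has a spectral sequence $E_1^{a,c}=R^c\pi_*\mathcal K^{a,b}\Rightarrow\mathcal H^{a+c}(\mathcal M_b)$.
\end{proof}

\subsection{Integration by parts on $U$}
Contract with polyvector fields by the rule $\iota_{\xi_1\wedge\dots\wedge\xi_i}=\iota_{\xi_1}\cdots\iota_{\xi_i}$, and define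
\[
\rho_b:\Omega_U^n\otimes\mathcal D_U\otimes\textstyle\bigwedge^{n-b}\Theta_U\to\Omega_U^b,\qquad\rho_b(\omega\otimes P\otimes\xi)=\iota_\xi(\omega\cdot P).
\]
This is well defined over both tensor products: $(g\omega)\cdot P=\omega\cdot(gP)$ and $\iota_\xi(\omega\cdot Pg)=g\,\iota_\xi(\omega\cdot P)=\iota_{g\xi}(\omega\cdot P)$. We restrict $\rho_b$ to $\mathcal K^{n,b}|_U=\Omega_U^n\otimes\mathcal S_b^{\le b}$.

\begin{lemma}\label{lem:rho}
On $U$ we have $\rho_bd_1=0$ on $\mathcal K^{n-1,b}$ and $\rho_{b+1}d_2=-d\rho_b$ on $\mathcal K^{n,b}$.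
\end{lemma}

\begin{proof}
By definition $\rho_bd_1(\alpha\otimes P\otimes\xi)=\iota_\xi(\mu\cdot P)$ with $\mu=d\alpha+\sum_j(dy_j\wedge\alpha)\cdot\partial_j$. Write $\alpha=\sum_k\alpha_k\,\iota_{\partial_k}dy$. Then $dy_j\wedge\alpha=\alpha_j\,dy$ and $d\alpha=\sum_k\partial_k(\alpha_k)\,dy$, so $\mu=\sum_k\partial_k(\alpha_k)\,dy-\sum_j\partial_j(\alpha_j)\,dy=0$.

For the second identity it suffices to treat elements $\omega\otimes P\otimes\partial_J$, which generate additively. For any top form $\omega'$ we claim
\begin{equation}\label{eq:contract}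
d\,\iota_{\partial_J}\omega'=\sum_l(-1)^{l-1}\iota_{\partial_{J\setminus j_l}}L_{\partial_{j_l}}\omega' .
\end{equation}
Both sides vanish for $J=\emptyset$. For $J\neq\emptyset$ and $J'=J\setminus j_1$, Cartan's formula gives $d\,\iota_{\partial_J}\omega'=L_{\partial_{j_1}}\iota_{\partial_{J'}}\omega'-\iota_{\partial_{j_1}}d\,\iota_{\partial_{J'}}\omega'$. The first term is the term $l=1$, because $L_{\partial_{j_1}}$ commutes with every $\iota_{\partial_k}$, and by induction the second gives the terms $l\ge2$. Now take $\omega'=\omega\cdot P$. By \eqref{eq:deltacoord} and $\omega'\cdot\partial_j=-L_{\partial_j}\omega'$, the form $\rho_{b+1}d_2(\omega\otimes P\otimes\partial_J)$ is minus the right side of \eqref{eq:contract}.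
\end{proof}

Let $X_0\supset U$ be the largest open subset of $X$ over which $\pi$ is an isomorphism. Over $X_0$ the complex $\mathcal M_b$ is quasi-isomorphic to $\mathcal C_b$, which ends in degree $n$, so
\begin{equation}\label{eq:top}
\mathcal H^n(\mathcal M_b)|_{X_0}=\big(\mathcal K^{n,b}/d_1\mathcal K^{n-1,b}\big)|_{X_0}.
\end{equation}
By Lemma~\ref{lem:rho}, $\rho_b$ induces a map $\mathcal H^n(\mathcal M_b)|_U\to\Omega_U^b$, hence a map $\bar\rho_b:\mathcal H^n(\mathcal M_b)\to j_*\Omega_U^b$ on $X$, and $\bar\rho_{b+1}\delta=-d\bar\rho_b$.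

\begin{lemma}\label{lem:poles}
The image of $\bar\rho_b$ lies in $\mathcal P^b=\Omega_X^b((q+b)V)$.
\end{lemma}

\begin{proof}
Since $X$ is normal, Zariski's main theorem shows that every fiber of $\pi$ over a point of $X\setminus X_0$ has positive dimension. The proper closed subset $\pi^{-1}(X\setminus X_0)$ of $Y$ has dimension at most $n-1$, so $X\setminus X_0$ has codimension at least $2$. Let $s$ be a section of $\mathcal H^n(\mathcal M_b)$ over an open set $W$ on which $V$ has an equation $f$. By \eqref{eq:top}, near each point of $W\cap X_0$ the section $s$ is represented by a section of $\mathcal K^{n,b}=\Omega_X^n(qV)\otimes\mathcal S_b^{\le b}$, that is, by a sum of terms $\phi f^{-q}dy\otimes P\otimes\partial_J$ with $\phi$ regular and $P$ of order at most $b$. Then $\rho_b$ of such a term is $P^t(\phi f^{-q})\,\iota_{\partial_J}dy$, and each of the at most $b$ derivations raises the exponent of $f$ in the denominator by at most one. So $f^{q+b}\bar\rho_b(s)$ is regular on $W\cap X_0$, and by (Ext) on $W$.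
\end{proof}

\subsection{The comparison map}

\begin{proposition}\label{prop:key}
Let $1\le k\le n$ and let $\kappa$ be a global cocycle of degree $n+k$ of $\mathrm{Tot}\,\mathcal K$, with components $\kappa^{a,b}\in\Gamma(Y,\mathcal K^{a,b})$. If the $k$-form $\varepsilon(\kappa)$ is exact on $U$, then $\rho_k(\kappa^{n,k}|_U)=d\eta$ for some $\eta\in\Gamma(X,\mathcal P^{k-1})$.
\end{proposition}

\begin{proof}
Let $\mathcal N_b=\tau_{\le n}\mathcal M_b$: its terms are $\mathcal M_b^i$ for $i<n$, the kernel of $d_M$ on $\mathcal M_b^n$ for $i=n$, and $0$ for $i>n$. These subcomplexes are preserved by $\delta$. By Lemma~\ref{lem:vanishing} each $\mathcal N_b\subset\mathcal M_b$ is a quasi-isomorphism, and by (H3) so is $\mathrm{Tot}\,\mathcal N\subset\mathrm{Tot}\,\mathcal M$.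

Let $\mathcal P'$ be the complex with $\mathcal P^b$ in degree $n+b$ and differential $(-1)^{n+1}d$. Define $\Phi:\mathrm{Tot}\,\mathcal N\to\mathcal P'$ to be the composite $\mathcal N_b^n\to\mathcal H^n(\mathcal M_b)\to\mathcal P^b$, $x\mapsto\bar\rho_b[x]$, on $\mathcal N_b^n$ (Lemma~\ref{lem:poles}) and $0$ on $\mathcal N_b^i$ for $i<n$. This is a morphism of complexes. For $x\in\mathcal N_b^n$, the differential of $x$ is $(-1)^n\delta x$, and $\Phi((-1)^n\delta x)=(-1)^n\bar\rho_{b+1}\delta[x]=(-1)^{n+1}d\,\Phi(x)$. For $x\in\mathcal N_b^{n-1}$, the only component of the differential on which $\Phi$ may be nonzero is $d_Mx$, and $[d_Mx]=0$. For $x\in\mathcal N_b^i$ with $i<n-1$ there is no such component.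

By Lemma~\ref{lem:log}, $\varepsilon(\kappa)$ has zero class in $\mathbb H^k(Y,\mathcal A^\bullet)$. By Lemma~\ref{lem:eps}, $\kappa$ has zero class in $\mathbb H^{n+k}(Y,\mathrm{Tot}\,\mathcal K)$, and by \eqref{eq:leray} its image in $\Gamma(X,\mathrm{Tot}\,\mathcal M)$ has zero class in $\mathbb H^{n+k}(X,\mathrm{Tot}\,\mathcal M)$. The component $\kappa^{a,b}$ lies in $\mathcal M_b^a$ with $a\le n$, and $\kappa^{n,k}$ is killed by $d_M$ because $d_1=0$ on $\mathcal K^{n,k}$ and $d_{\mathcal G}=0$ on $\mathcal K^{n,k}\subset\mathcal G^0(\mathcal K^{n,k})$. So $\kappa$ is a global cocycle of $\mathrm{Tot}\,\mathcal N$, and by (H1) its class in $\mathbb H^{n+k}(X,\mathrm{Tot}\,\mathcal N)$ is zero. Hence $\Phi(\kappa)$ has zero class in $\mathbb H^{n+k}(X,\mathcal P')$. Bott's theorem and (H2) apply to $\mathcal P'$ as they did in \eqref{eq:bott}, so $\Phi(\kappa)\in d\,\Gamma(X,\mathcal P^{k-1})$. On $U$, $\Phi(\kappa)=\rho_k(\kappa^{n,k}|_U)$.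
\end{proof}

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofB}

It remains to lift $w$ to a cocycle $\kappa$ that both $\varepsilon$ and $\rho_k$ send back to $\pm w$.

\begin{proof}[Proof of Theorem~\ref{thm:B} for $k=n$, and of Theorem~\ref{thm:A}]
Take $\kappa=w\otimes1\in\Gamma(Y,\mathcal K^{n,n})$. It is a cocycle because $2n$ is the top degree, and $\varepsilon(\kappa)=w=\rho_n(\kappa|_U)$. Proposition~\ref{prop:key} gives $w=d\eta$ with $\eta\in\Gamma(X,\Omega_X^{n-1}((q+n-1)V))$. Theorem~\ref{thm:A} follows by Section~\ref{sec:reduction}.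
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} in general]
The form $w$ is closed, so $w\in\Gamma(Y,\mathcal A^k)$ by Lemma~\ref{lem:closed}. The element $w\otimes1\in\mathcal K^{k,n}$ is no longer killed by $d_1$, and we correct it by a zigzag that ends in top-degree forms. For $0\le i\le n-k$ let
\[
\kappa_i=\sum_{|J|=i}dy_J\wedge w\otimes(1\otimes\partial_J)\in\Gamma(Y,\mathcal K^{k+i,n-i}).
\]
This is a global section, because $\sum_Jdy_J\otimes\partial_J$ is the canonical section of $\Omega_X^i\otimes\bigwedge^i\Theta_X$ and $(\theta,\xi)\mapsto\theta\wedge w\otimes(1\otimes\xi)$ is $\mathcal O_X$-bilinear. For $i<n-k$,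
\[
d_1\kappa_i=\sum_{|J|=i,\ j\notin J}dy_j\wedge dy_J\wedge w\otimes(\partial_j\otimes\partial_J)=d_2\kappa_{i+1}.
\]
The first equality uses $dw=0$. The second uses \eqref{eq:deltacoord} and $dy_{J'}=(-1)^{l-1}dy_j\wedge dy_J$ when $J'=J\cup\{j\}$ has $j$ in position $l$. Also $d_2\kappa_0=0$ and $d_1\kappa_{n-k}=0$, the targets being zero. Put $s_0=1$, $s_{i+1}=(-1)^{k+i}s_i$ and $\kappa=\sum_is_i\kappa_i$. The component of the differential of $\kappa$ in $\mathcal K^{k+i+1,n-i}$ is $s_id_1\kappa_i+(-1)^{k+i+1}s_{i+1}d_2\kappa_{i+1}=0$. So $\kappa$ is a cocycle of degree $n+k$, and $\varepsilon(\kappa)=\varepsilon(\kappa_0)=w$.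

Let $i=n-k$ and $|I|=k$. Among the $J$ with $|J|=i$, only the complement of $I$ has $dy_J\wedge dy_I\ne0$, and for it $\iota_{\partial_J}(dy_J\wedge dy_I)=(-1)^{i(i-1)/2}dy_I$. Hence $\rho_k(\kappa_{n-k}|_U)=\sum_{|J|=i}\iota_{\partial_J}(dy_J\wedge w)=(-1)^{i(i-1)/2}w$, and Proposition~\ref{prop:key} gives $w\in d\,\Gamma(X,\mathcal P^{k-1})$.
\end{proof}

\section{Sharpness}\label{sec:sharp}

For $n=1$, Theorem~\ref{thm:C} is Example~\ref{ex:monomial}. Let $n\ge2$. By Theorem~\ref{thm:A} it suffices to find $f$ for which \eqref{eq:C} fails with $C=n$.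

\subsection{The hypersurface}
Let $\nu\ge3$ be an integer, to be chosen large. Let $g_0=\sum_{i=1}^nx_i^\nu$, with smooth zero locus $Z\subset\mathbb P^{n-1}$. The hyperplanes transversal to $Z$ form a dense open set, and rational points are dense, so there is $\ell=\sum_{i=1}^nc_ix_i$ with all $c_i\in\mathbb Q^*$ and $\{\ell=0\}$ transversal to $Z$ (for $n=2$: disjoint from $Z$). Put
\[
h=\ell^{\nu+1},\qquad f=x_0g_0+h,\qquad N=\nu+1 .
\]
Transversality implies $\ell\nmid g_0$, so $g_0$ and $h$ are coprime over any field of characteristic zero. In a factorization of $f$, which is linear in $x_0$, one factor is free of $x_0$ and divides both $g_0$ and $h$. So $f$ is irreducible over $\overline{\mathbb K}$. Since $f$ has rational coefficients, Lemma~\ref{lem:field} lets us work over $\mathbb C$.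

In this section $x=(x_1,\dots,x_n)$, $dx=dx_1\wedge\dots\wedge dx_n$, $\Omega^\bullet$ denotes polynomial forms on $\mathbb A^n$, and $\mathcal E'=\sum_{i\ge1}x_i\,\partial/\partial x_i$. Put
\[
g=f(1,x)=g_0+h,\qquad J=(x_1^{\nu-1},\dots,x_n^{\nu-1}),\qquad R=\mathbb C[x]/J,\qquad\sigma=n(\nu-2).
\]
Thus $g$ is the equation of $V$ near its singular point $p=[1:0:\dots:0]$, $J$ is the Jacobian ideal of $g_0$, so that $dg_0\wedge\Omega^{n-1}=J\,dx$, and $R$ vanishes in degrees above $\sigma$.

The reason for this choice is the failure of $g$ to be homogeneous: $\mathcal E'g=\nu g+h$. For $\phi$ homogeneous of degree $k$ and $a=k+n-\nu q$ this gives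
\begin{equation}\label{eq:euler}
d\,\iota_{\mathcal E'}\frac{\phi\,dx}{g^q}=a\,\frac{\phi\,dx}{g^q}-q\,\frac{h\phi\,dx}{g^{q+1}} .
\end{equation}
If $h$ were zero and $a\neq0$, we would have a primitive with a pole of order $q$. As it is, removing the error term requires \eqref{eq:euler} for $h\phi$ and $q+1$, then for $h^2\phi$ and $q+2$, and so on: each step costs one pole order and one factor $h$. Proposition~\ref{prop:obstruction} below says that a primitive of pole order $q+n-2$ can exist only if $h^{n-1}\phi\in J$. This is a local condition, and we play it against a global count: the condition cuts out a subspace whose codimension grows like $\nu^n$, while exactness imposes at most $b_n(U)=\dim H^n(U,\mathbb C)=O(\nu^{n-1})$ conditions.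

\subsection{The count}

\begin{lemma}\label{lem:count}
For $\nu$ large, $\dim(h^{n-1}R)>b_n(U)$.
\end{lemma}

\begin{proof}
We use three standard facts about cohomology with complex coefficients. For a smooth divisor $H$ in a smooth variety $M$, the Gysin sequence
\[
H^{i-2}(H)\to H^i(M)\to H^i(M\setminus H)\to H^{i-1}(H)
\]
is exact. For a smooth affine variety, Grothendieck's comparison theorem identifies $H^i$ with the cohomology of the complex of global algebraic forms; in particular $H^i=0$ above the dimension. A smooth hypersurface of degree $\nu$ and dimension $r$ has $b_r=\big((\nu-1)^{r+2}+(-1)^r(\nu-1)\big)/\nu+\epsilon$ with $\epsilon\in\{0,1\}$; the fraction is an integer less than $(\nu-1)^{r+1}+1$, so $b_r\le\nu^{r+1}+1$.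

Projection from $p\notin U$ makes $X\setminus\{p\}$ a line bundle over $\mathbb P^{n-1}$ with fiber coordinate $x_0$. Let $W=\mathbb P^{n-1}\setminus Z$, $Z'=Z\cap\{\ell=0\}$, $B=Z\setminus Z'$ and $U_1=U\cap\{g_0\ne0\}$. Over $W$ we have $f=g_0\cdot(x_0+h/g_0)$, so $U_1$ is the complement of the section $x_0=-h/g_0$ in a line bundle over $W$. The Gysin sequence gives $b_n(U_1)\le b_n(W)+b_{n-1}(W)=b_{n-1}(W)$, as $W$ is affine of dimension $n-1$. The complement $U\setminus U_1=\{g_0=0,\ \ell\ne0\}$ is a smooth divisor in $U$ and a line bundle over $B$. The Gysin sequences of $(U,U\setminus U_1)$, $(Z,Z')$ and $(\mathbb P^{n-1},Z)$ give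
\[
b_n(U)\le b_{n-2}(B)+b_{n-1}(W)\le\big(b_{n-2}(Z)+b_{n-3}(Z')\big)+\big(1+b_{n-2}(Z)\big)\le2\nu^{n-1}+\nu^{n-2}+4 .
\]
Here $Z'$ is a smooth hypersurface of degree $\nu$ in the hyperplane $\{\ell=0\}$ by transversality, and it is empty if $n=2$.

On the other side, $R$ is the cohomology ring of $(\mathbb P^{\nu-2})^n$, a smooth projective variety of dimension $\sigma$, with $R_k=H^{2k}$; we let $c_ix_i$ correspond to the hyperplane class of the $i$-th factor, so that $\ell$ is an ample class. By the hard Lefschetz theorem $\ell^{\sigma-2k}:R_k\to R_{\sigma-k}$ is bijective for $2k\le\sigma$, so $\ell^s$ is injective on $R_k$ for $s\le\sigma-2k$. For $h^{n-1}=\ell^s$ with $s=(n-1)(\nu+1)$ we have $\sigma-s=\nu-3n+1$, and the condition is $k\le K=\lfloor(\nu-3n+1)/2\rfloor$. As $K\le\nu-2$, $R_k=\mathbb C[x]_k$ in this range. Therefore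
\[
\dim(h^{n-1}R)\ge\sum_{k\le K}\binom{k+n-1}{n-1}=\binom{K+n}{n},
\]
which grows like a positive constant times $\nu^n$.
\end{proof}

Fix $\nu$ as in Lemma~\ref{lem:count}.

\subsection{The graded module $G_0$}
Comparing leading poles does not detect the obstruction. An equation $h^{n-1}\phi\,dx/g^{m+1}=d(\theta/g^m)$ forces only that $h^{n-1}\phi$ lie in the ideal generated by $g$ and its partial derivatives, and $h=\mathcal E'g-\nu g$ already lies there. We must separate multiplication by $g$ from the Jacobian ideal, and we do so by deforming the denominator to $g-t$. Let $u$ be a formal variable, and think of $\alpha u^k\in\Omega^\bullet[u]$ as $k!\,\alpha/(g-t)^{k+1}$. Then $u$ corresponds to $\partial/\partial t$, and the exterior derivative in $x$ and multiplication by $t$ (modulo polynomial forms) correspond to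
\[
\nabla_g=d-dg\wedge u,\qquad t_g=g-\frac{\partial}{\partial u},\quad\text{that is,}\quad t_g(\alpha u^k)=g\alpha u^k-k\alpha u^{k-1}.
\]
We take these formulas as definitions, and define $\nabla_0$ and $t_0$ in the same way with $g_0$ in place of $g$. We have $\nabla_0^2=0$. From $[d,t_0]=dg_0\wedge$ and $[u,t_0]=1$ we get $[\nabla_0,t_0]=0$. So $u$ and $t_0$ act on
\[
G_0=\Omega^n[u]/\nabla_0\,\Omega^{n-1}[u].
\]
Put $\deg u=-\nu$. Then $\nabla_0$ has degree $0$ and $G_0$ is graded. Classes in $G_0$ are written $[\,\cdot\,]$.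

\begin{lemma}\label{lem:G0}
Let $\omega,\omega'\in\Omega^n$.
\begin{itemize}
\item[(i)] The operator $\nu ut_0$ acts on $(G_0)_e$ as multiplication by $e$.
\item[(ii)] If $k\ge1$ and $[\omega u^k]=[\omega'u^{k-1}]$, then $\omega\in J\,dx$.
\item[(iii)] If $k\ge1$ and $[\omega u^k]=0$, then $\omega=dg_0\wedge d\gamma$ for some $\gamma\in\Omega^{n-2}$. If $\omega$ is homogeneous of degree $s$, then $\gamma$ can be taken homogeneous of degree $s-\nu$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\omega$ be homogeneous of degree $s$. Then $d\iota_{\mathcal E'}\omega=s\omega$ and $dg_0\wedge\iota_{\mathcal E'}\omega=\nu g_0\omega$, so $\nabla_0(\iota_{\mathcal E'}\omega\,u^k)=s\omega u^k-\nu g_0\omega u^{k+1}$. Hence $\nu ut_0[\omega u^k]=\nu[g_0\omega u^{k+1}]-\nu k[\omega u^k]=(s-\nu k)[\omega u^k]$.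

(ii) Write $\omega u^k-\omega'u^{k-1}=\nabla_0\sum_{j\le M}\eta_ju^j$. Suppose $M\ge k$. The coefficient of $u^{M+1}$ gives $dg_0\wedge\eta_M=0$. The partial derivatives of $g_0$ form a regular sequence, so the Koszul complex $(\Omega^\bullet,dg_0\wedge)$ is exact below degree $n$ and $\eta_M=dg_0\wedge\gamma$. Adding $\nabla_0(\gamma u^{M-1})=d\gamma\,u^{M-1}-dg_0\wedge\gamma\,u^M$ to $\sum\eta_ju^j$ lowers $M$ and does not change $\nabla_0$ of the sum. Once $M\le k-1$, the coefficient of $u^k$ gives $\omega=-dg_0\wedge\eta_{k-1}$.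

(iii) As in (ii), $\omega u^k=\nabla_0\sum_{j\le k-1}\eta_ju^j$. Suppose $\eta_0=\dots=\eta_{j-1}=0$ for some $0\le j\le k-1$. The coefficient of $u^j$ gives $d\eta_j=0$, so $\eta_j=d\gamma_j$ by the Poincar\'e lemma for polynomial forms of degree $n-1\ge1$. If $j<k-1$, subtracting $\nabla_0(\gamma_ju^j)$ makes $\eta_j=0$ and changes only $\eta_{j+1}$. When $j=k-1$ is reached, $\omega=-dg_0\wedge d\gamma_{k-1}$. For the last claim take the homogeneous component of $\gamma$ of degree $s-\nu$.
\end{proof}

\subsection{From $g$ to $g_0$}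
The operators attached to $g$ are not homogeneous. We conjugate them into those attached to $g_0$, at the price of a completion. Since $hu$ has degree $+1$, the series $e^{-hu}=\sum_i(-h)^iu^i/i!$ defines a map from $\Omega^\bullet[u]$ to the product of its graded pieces. Termwise differentiation gives $d\,e^{-hu}=e^{-hu}(d-dh\wedge u)$ and $\frac{\partial}{\partial u}e^{-hu}=e^{-hu}\big(\frac{\partial}{\partial u}-h\big)$ as operators, whence $\nabla_0e^{-hu}=e^{-hu}\nabla_g$ and $t_0e^{-hu}=e^{-hu}t_g$. Let
\[
\Psi:\Omega^n[u]\to\widehat G_0=\prod_e(G_0)_e,\qquad\Psi(\zeta)=[e^{-hu}\zeta].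
\]
Then $\Psi\nabla_g=0$, $\Psi u=u\Psi$ and $\Psi t_g=t_0\Psi$. Applying $\Psi\nabla_g=0$ to $\eta\in\Omega^{n-1}$ and to $dg\wedge\gamma$, $\gamma\in\Omega^{n-2}$, we get
\begin{equation}\label{eq:psi}
\Psi(d\eta)=u\,\Psi(dg\wedge\eta),\qquad\Psi(dg\wedge d\gamma)=0 .
\end{equation}
Let $\Lambda_m=u^m\Psi(\Omega^n)$, a linear subspace of $\widehat G_0$. Every polynomial $n$-form is exact, so \eqref{eq:psi} gives $\Lambda_0\subset\Lambda_1\subset\Lambda_2\subset\cdots$. This chain is the counterpart of the pole filtration.

To return to $t=0$, let $\lambda(\alpha u^k)=k!\,\alpha/g^{k+1}$. Then $\lambda\nabla_g(\alpha u^k)=k!\,d\alpha/g^{k+1}-(k+1)!\,dg\wedge\alpha/g^{k+2}=d\lambda(\alpha u^k)$, and $\lambda t_g(\alpha u^k)=0$ for $k\ge1$.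

\begin{lemma}\label{lem:transfer}
Let $m\ge q\ge1$, $\phi\in\mathbb C[x]$ and $\theta\in\Omega^{n-1}$. If $\phi\,dx/g^q=d(\theta/g^m)$, then $u^{q-1}\Psi(\phi\,dx)\in t_0\Lambda_m$.
\end{lemma}

\begin{proof}
First, every $\zeta\in\Omega^n[u]$ of $u$-degree at most $m$ with $\lambda(\zeta)=0$ has the form $t_g\sum_{1\le k\le m}\alpha_ku^k$. Indeed, if $\zeta$ has $u$-degree $k\ge1$, multiplying $\lambda(\zeta)=0$ by $g^{k+1}$ shows that its top coefficient is $g\alpha_k$ for some $\alpha_k$; subtracting $t_g(\alpha_ku^k)$ lowers the degree and preserves $\lambda(\zeta)=0$; and in $u$-degree $0$ the map $\lambda$ is injective. Apply this to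
\[
\zeta=\frac{1}{(q-1)!}\,\phi\,dx\,u^{q-1}-\frac1{(m-1)!}\,\nabla_g(\theta u^{m-1}).
\]
Then $u^{q-1}\Psi(\phi\,dx)=(q-1)!\,\Psi(\zeta)=(q-1)!\,t_0\sum_ku^k\Psi(\alpha_k)\in t_0\Lambda_m$.
\end{proof}

\subsection{The local obstruction}

\begin{proposition}\label{prop:obstruction}
Let $\nu q>\sigma+2n$ and $m=q+n-2$. Let $0\ne\phi\in\mathbb C[x]$ have homogeneous components $\phi_k$, the lowest nonzero one being $\phi_{k_0}$. If $\phi\,dx/g^q=d(\theta/g^m)$ with $\theta\in\Omega^{n-1}$, then $h^{n-1}\phi_{k_0}\in J$.
\end{proposition}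

\begin{proof}
If $k_0>\sigma$ then $\phi_{k_0}\in J$, so assume $k_0\le\sigma$. Let $\Delta=\nu ut_0$. By Lemma~\ref{lem:G0}(i), $\Delta$ multiplies the component of degree $e$ by $e$. Write $\equiv$ for equality of all components of negative degree; then $\Delta\zeta\equiv\Delta\zeta'$ implies $\zeta\equiv\zeta'$. By Lemma~\ref{lem:transfer} there is $\beta\in\Omega^n$ with
\begin{equation}\label{eq:delta}
\Delta\big(u^m\Psi(\beta)\big)=u^q\Psi(\phi\,dx).
\end{equation}

\emph{Inverting $\Delta$.} Put $a_k=k+n-\nu q$ and, for $l\ge0$,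
\[
v_{k,l}=u^{q+l}\Psi(h^l\phi_k\,dx)=\sum_{i\ge0}\frac{(-1)^i}{i!}\,\big[h^{l+i}\phi_k\,dx\,u^{q+l+i}\big].
\]
The $i$-th term has degree $a_k+l+i$. Multiplying it by this degree and using $i\cdot(-1)^i/i!=-(-1)^{i-1}/(i-1)!$, we obtain the counterpart of \eqref{eq:euler}:
\[
\Delta v_{k,l}=(a_k+l)\,v_{k,l}-v_{k,l+1}.
\]
Let $\mu_{k,l}=\prod_{r=0}^l(a_k+r)^{-1}$ if $a_k+l<0$, and $\mu_{k,l}=0$ otherwise. If $a_k<0$ and $L=-a_k-1$, the relations $\mu_{k,0}a_k=1$ and $\mu_{k,l}(a_k+l)=\mu_{k,l-1}$ make the sum telescope:
\[
\Delta\sum_{l=0}^L\mu_{k,l}v_{k,l}=v_{k,0}-\mu_{k,L}v_{k,L+1}\equiv v_{k,0},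
\]
because $v_{k,L+1}$ has components only in degrees $\ge a_k+L+1=0$. If $a_k\ge0$, then $v_{k,0}\equiv0$. The right side of \eqref{eq:delta} is $\sum_kv_{k,0}$, so $u^m\Psi(\beta)\equiv\sum_{k,l}\mu_{k,l}v_{k,l}$, a finite sum. The terms with $l\le n-2$ lie in $\Lambda_{q+l}\subset\Lambda_m$. Moving them to the left, we find $\beta'\in\Omega^n$ with
\begin{equation}\label{eq:main}
u^m\Psi(\beta')\equiv\sum_k\sum_{l\ge n-1}\mu_{k,l}\,v_{k,l}.
\end{equation}

\emph{The lowest term on the right.} Let $e_*=a_{k_0}+n-1=k_0+2n-1-\nu q$. Then $e_*<0$, because $k_0\le\sigma$ and $\nu q>\sigma+2n$; in particular $\mu_{k_0,n-1}\ne0$. Since $v_{k,l}$ starts in degree $a_k+l$, the right side of \eqref{eq:main} has no component below degree $e_*$, and its component of degree $e_*$ is $\mu_{k_0,n-1}[h^{n-1}\phi_{k_0}\,dx\,u^{m+1}]$.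

\emph{The lowest term on the left.} Suppose $\beta'\ne0$ and let $\beta'_s$ be its lowest homogeneous component, of degree $s$. The left side of \eqref{eq:main} has no component below degree $s-\nu m$, and its component in that degree is $[\beta'_su^m]$. If $s-\nu m<e_*$, then $[\beta'_su^m]=0$, and Lemma~\ref{lem:G0}(iii), with $m\ge1$, gives $\beta'_s=dg_0\wedge d\gamma$ with $\gamma$ homogeneous of degree $s-\nu$. Replace $\beta'$ by $\beta'-dg\wedge d\gamma$. By \eqref{eq:psi} this does not change $\Psi(\beta')$, and since $dh\wedge d\gamma$ has degree $s+1$ it raises $s$ or gives $\beta'=0$. After finitely many steps $\beta'=0$ or $s-\nu m\ge e_*$. The component of degree $e_*$ of the left side is then $[\beta''u^m]$ for some $\beta''\in\Omega^n$, possibly zero.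

Comparing, $[\mu_{k_0,n-1}h^{n-1}\phi_{k_0}\,dx\,u^{m+1}]=[\beta''u^m]$, and Lemma~\ref{lem:G0}(ii) gives $h^{n-1}\phi_{k_0}\in J$.
\end{proof}

The lower bound on $q$ is used only to keep the decisive degree $e_*$ negative, away from degree $0$, where $\Delta$ cannot be inverted.

\subsection{End of the proof of Theorem~\ref{thm:C}}
Suppose that \eqref{eq:C} holds with $C=n$. Choose $q$ with $\nu q>\sigma+2n$ and $qN-n-1\ge\sigma$, and put $m=q+n-2$. By Lemma~\ref{lem:dictionary}, the elements of $\Gamma(X,\Omega_X^n(qV))$ are the forms $a\,\iota_{\mathcal E}(dx_0\wedge\dots\wedge dx_n)/f^q$ with $a$ homogeneous of degree $qN-n-1$. Restricting to the chart $x_0=1$ identifies this space with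
\[
\{\phi\,dx/g^q:\ \phi\in\Pi\},\qquad\Pi=\{\phi\in\mathbb C[x]:\ \deg\phi\le qN-n-1\}.
\]
Let $L\subset\Pi$ be the subspace of those $\phi$ whose form is exact on $U$. It is the kernel of a linear map to $H^n(\Gamma(U,\Omega_U^\bullet))$, which is $H^n(U,\mathbb C)$ by Grothendieck's comparison theorem. So $L$ has codimension at most $b_n(U)$ in $\Pi$.

Let $0\ne\phi\in L$ correspond to $w=\iota_{\mathcal E}\hat\omega$. By Lemma~\ref{lem:dictionary}, $\hat\omega\in d(T^n)\cap F_qT^{n+1}\subset d(F_mT^n)$, and therefore $w\in d\,\Gamma(X,\Omega_X^{n-1}(mV))$. In the chart this reads $\phi\,dx/g^q=d(\theta/g^m)$ with $\theta\in\Omega^{n-1}$. By Proposition~\ref{prop:obstruction}, the lowest homogeneous component of $\phi$ lies in the homogeneous ideal $I=(J:h^{n-1})$.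

Let $\bar L$ be the image of $L$ in $\bar\Pi=\mathbb C[x]/(x_1,\dots,x_n)^{\sigma+1}$. The map $\Pi\to\bar\Pi$ is onto because $qN-n-1\ge\sigma$, so $\bar L$ has codimension at most $b_n(U)$ in $\bar\Pi$. Filter $\bar L$ by order of vanishing at the origin. For $k\le\sigma$ the $k$-th graded piece is the space spanned by the lowest components of degree $k$ of elements of $L$, and it lies in $I_k$. Hence $\dim\bar L\le\sum_{k\le\sigma}\dim I_k$, and the codimension of $\bar L$ is at least $\sum_{k\le\sigma}\dim(\mathbb C[x]/I)_k$. The quotient $\mathbb C[x]/I$ of $R$ vanishes above degree $\sigma$, and multiplication by $h^{n-1}$ identifies it with $h^{n-1}R$. So $\dim(h^{n-1}R)\le b_n(U)$, which contradicts Lemma~\ref{lem:count}. Therefore $r_f\ge n+1$, and $r_f=n+1$ by Theorem~\ref{thm:A}. \qed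

\begin{thebibliography}{9}

\bibitem{Lairez}
Pierre Lairez, \texttt{https://hal.inria.fr/hal-00981114v3/document}, doi:10.1090/mcom/3054.

\bibitem{Steenbrink}
Steenbrink, \emph{Vanishing theorems on singular spaces}, Ast\'erisque 130 (1985).

\end{thebibliography}
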